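# Frobenius eigenvectors with linearly bounded denominators in pro-$\ell$ group rings

## 1. Pro-$\ell$ fundamental groups, completed group rings, bounded denominators

Throughout, $k$ is a finite field with $q$ elements and characteristic $p$, $\bar k$ is an algebraic closure, and $\ell\ne p$ is a prime. A variety is a separated scheme of finite type. We write $v$ for the valuation on $\overline{\mathbb Q}_\ell$ with $v(\ell)=1$, and $\overline{\mathbb Z}_\ell$ for its ring of integers. $X/k$ is a geometrically connected variety and $\bar x$ is a geometric point over a rational point $x\in X(k)$. The étale site does not see nilpotents, so we may take $X$ reduced.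

**Definition 1 (the group $\pi$ and Frobenius).** Let $\pi=\pi_X=\pi_1^{\acute et,\ell}(X_{\bar k},\bar x)$ be the pro-$\ell$ completion of the geometric étale fundamental group. The point $x$ gives a section $\mathrm{Gal}(\bar k/k)\to\pi_1^{\acute et}(X,\bar x)$, and through it $\mathrm{Gal}(\bar k/k)$ acts on $\pi$ by conjugation. We write $F$ for the action of the geometric Frobenius, the inverse of $a\mapsto a^q$. An eigenvector of $F$ is the same as an eigenvector of $F^{-1}$.

**Example.** For $X=\mathbb G_m$ and $x=1$, the $\ell$-power covers are $z\mapsto z^{\ell^m}$. So $\pi\cong\mathbb Z_\ell(1)$, and if $g$ is a topological generator then $F(g)=g^{1/q}$. This makes sense because $q$ is a unit in $\mathbb Z_\ell$.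

**Definition 2 (completed group ring and its levels).** Let $\mathbb Z_\ell[[\pi]]=\varprojlim_U\mathbb Z_\ell[\pi/U]$ ($U$ open normal), with augmentation ideal $\mathcal I$. Only the quotients $\mathbb Z_\ell[[\pi]]/\mathcal I^n$ will matter. Level $n$ is the space $(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes\overline{\mathbb Q}_\ell$. Put $\overline{\mathbb Q}_\ell[[\pi]]=\varprojlim_n(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes\overline{\mathbb Q}_\ell$ with the inverse limit topology, and let $\pi_n$ be the projection to level $n$.

Levels are finite-dimensional. Indeed $\mathrm{Hom}(\pi,\mathbb F_\ell)=H^1(X_{\bar k},\mathbb F_\ell)$ is finite (SGA 4½, *Th. finitude*), so the pro-$\ell$ group $\pi$ is topologically generated by finitely many elements $g_1,\dots,g_d$.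

**Example.** If $\pi$ is free pro-$\ell$ on $g_1,\dots,g_d$, the theorem of Magnus and Lazard says that $g_i\mapsto1+t_i$ identifies $\mathbb Z_\ell[[\pi]]$ with the ring $\mathbb Z_\ell\langle\langle t_1,\dots,t_d\rangle\rangle$ of non-commutative power series. A series without constant term is $\sum_it_iy_i$, so $\mathcal I^n$ consists of the series of order $\ge n$. For a word $w=w_1\cdots w_n$ in $\{1,\dots,d\}$ we write $|w|=n$ and $t^w=t_{w_1}\cdots t_{w_n}$; level $n$ has basis $t^w$, $|w|<n$. For $d=1$ this is $\mathbb Z_\ell[[\mathbb Z_\ell]]=\mathbb Z_\ell[[t]]$. For general $\pi$, map a free pro-$\ell$ group onto $\pi$: then $\mathbb Z_\ell[[\pi]]$ is a quotient of $\mathbb Z_\ell\langle\langle t_1,\dots,t_d\rangle\rangle$ with $t_i\mapsto g_i-1$, and $\mathcal I^n$ is the image of the series of order $\ge n$. In particular $\mathbb Z_\ell[[\pi]]/\mathcal I^n$ is a finitely generated $\mathbb Z_\ell$-module.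

We shall also use the standard isomorphism $\pi^{ab}\cong\mathcal I/\mathcal I^2$, $\gamma\mapsto\gamma-1$.

**Definition 3 (condition $(\star)$).** $X$ satisfies $(\star)$ for $\ell$ if $\mathcal I^n/\mathcal I^{n+1}$ is torsion free for all $n$.

**Example.** For $\mathbb G_m$ we have $\mathcal I^n/\mathcal I^{n+1}=\mathbb Z_\ell t^n$, so $(\star)$ holds; it holds whenever $\pi$ is free pro-$\ell$. It would fail for a group $\pi\cong\mathbb Z/\ell$, since then $\mathcal I/\mathcal I^2\cong\mathbb Z/\ell$.

**Definition 4 (convergent group ring).** Let $v_n$ be the valuation on level $n$ with respect to the lattice $(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes\overline{\mathbb Z}_\ell$: in coordinates for a basis of the lattice, $v_n$ is the minimum of the valuations of the coordinates. If $(\star)$ fails, the lattice is (image of $\mathbb Z_\ell[[\pi]]/\mathcal I^n$ in level $n$)$\,\otimes\overline{\mathbb Z}_\ell$. For $r>0$ put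
$$R_X^r=\overline{\mathbb Q}_\ell[[\pi]]^{\le\ell^{-r}}=\{y\in\overline{\mathbb Q}_\ell[[\pi]]\mid v_n(\pi_n(y))+rn\to\infty\}.$$
These are the elements whose denominators grow at a rate bounded by $rn$. $F$ preserves the lattices, so it acts on $R^r_X$. The ring $\mathbb Q_\ell[[\pi]]^{\le\ell^{-r}}$ is defined in the same way.

**Example.** Let $\pi$ be free on $g_1,\dots,g_d$ and $y=\sum_wa_wt^w$. Then $v_n(\pi_n(y))=\min_{|w|<n}v(a_w)$, and
$$y\in\overline{\mathbb Q}_\ell[[\pi]]^{\le\ell^{-r}}\iff v(a_w)+r|w|\to\infty.\tag{1}$$
For "$\Rightarrow$", if $|w|=n-1$ then $v(a_w)+r(|w|+1)\ge v_n(\pi_n(y))+rn$. For "$\Leftarrow$", let $B$ be given and choose $N$ with $v(a_w)+r|w|\ge B$ for $|w|\ge N$. In $\min_{|w|<n}v(a_w)+rn$ the terms with $|w|\ge N$ are $\ge v(a_w)+r|w|\ge B$, and the finitely many others tend to $\infty$ with $n$. For $d=1$, the ring consists of the power series in $t$ that converge on the closed disc $v(t)\ge r$, that is $|t|\le\ell^{-r}$.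

**A test for density.** Let $U\subset R^r_X$ be a subspace with $\pi_n(U)$ equal to all of level $n$, for every $n$. Then $U$ is dense in $R^r_X$ for the inverse limit topology. A basis of open sets is given by preimages of open subsets of single levels, and for $y\in R_X^r$ and any $n$ there is $u\in U$ with $\pi_n(u)=\pi_n(y)$. This works whether the levels carry the $\ell$-adic or the discrete topology.

For instance, for $\mathbb G_m$ the polynomials in $t$ satisfy the test. They are not eigenvectors, though, since $F(t)=(1+t)^{1/q}-1$.

## 2. Are Frobenius eigenvectors dense? Conjecture 6 and Theorem 1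

In $\overline{\mathbb Q}_\ell[[\pi]]$ one can hope to find eigenvectors level by level, but nothing then controls denominators. The question asks for eigenvectors whose denominators grow at most linearly. It comes from "Report No. 38/2016" (doi:10.4171/owr/2016/38).

**Conjecture 6.** Let $X/k$ be any geometrically connected variety satisfying $(\star)$, and $\ell\ne p$ any prime for which $(\star)$ holds. Then there is $r>0$ and a set of elements $\gamma\in R_X^r$ with $F(\gamma)=\lambda_\gamma\gamma$, $\lambda_\gamma\in\overline{\mathbb Q}_\ell$, whose $\overline{\mathbb Q}_\ell$-span is dense in $R_X^r$ for the topology induced from the inverse limit topology.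

The following is a known result. If $X$ is smooth, admits a simple normal crossings compactification and satisfies $(\star)$, then an explicit such $r$ exists provided that $\pi$ is nilpotent, or $H^1(X_{\bar k},\mathbb Q_\ell)$ is pure of weight $2$, or $\dim_{\mathbb{Q}_\ell} H^1(X_{\bar k},\mathbb Q_\ell)=2$ and $\ell$ is sufficiently large.

The conjecture is true. Condition $(\star)$ is not needed, and every sufficiently large $r$ works.

**Theorem 1.** Let $X/k$ be any geometrically connected variety, $x\in X(k)$, $\ell\ne p$. There is $r_0\ge0$ such that for every $r>r_0$, $R_X^r$ contains a set of $F$-eigenvectors whose span surjects onto $(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes\overline{\mathbb Q}_\ell$ for all $n$. In particular the span is dense.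

By the test of §1, Theorem 1 implies Conjecture 6.

## 3. Abelian groups: logarithms are enough

**The case $\mathbb G_m$.** Put $\Lambda=\log(1+t)=\log g$. From $F(g)=g^{1/q}$ we get $F(\Lambda)=q^{-1}\Lambda$ and $F(\Lambda^j)=q^{-j}\Lambda^j$. The coefficient of $t^N$ in $\Lambda^j$ is a sum of terms $\pm1/(n_1\cdots n_j)$ with $\sum n_i=N$, so its valuation is $\ge-j\log_\ell N$. By (1), $\Lambda^j\in R^r$ for every $r>0$. Since $\Lambda\equiv t$ modulo $t^2$, the $\Lambda^j$ with $j<n$ form a basis of level $n$. So every $r>0$ works.

**An elliptic curve.** Let $X=E$. Then $\pi=T_\ell E\cong\mathbb Z_\ell^2$ with generators $g_1,g_2$, and $\mathbb Z_\ell[[\pi]]=\mathbb Z_\ell[[t_1,t_2]]$ is commutative. With $\Lambda_i=\log g_i$ we have $\log(g_1^ag_2^b)=a\Lambda_1+b\Lambda_2$. So $F$ acts on the span of $\Lambda_1,\Lambda_2$ as on $T_\ell E\otimes\overline{\mathbb Q}_\ell$, where it is diagonalizable by Weil. If $M_1,M_2$ is an eigenbasis of this span, the monomials $M_1^iM_2^j$ are eigenvectors. Their coefficients in degree $N$ have valuation at least a constant (depending on $i,j$) minus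 $(i+j)\log_\ell N$, and those with $i+j<n$ form a basis of level $n$. Formula (1) holds for commutative monomials with the same proof, so again every $r>0$ works.

**Where this stops.** The argument used that $\log$ turns products in $\pi$ into sums. If $\pi$ is free non-abelian, $F(g_i)$ is in general not a product of powers whose logarithm is a linear combination of the $\log g_j$: already $\log(g_1g_2)=\log g_1+\log g_2+\frac12[\log g_1,\log g_2]+\cdots$. So $F$ is not linear in the coordinates $\log g_i$. One has to look for other coordinates in which it is linear.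

## 4. Linearizing $F$ on a free group: resonances, small divisors and the groups $G_s$

In this section $\pi$ is free pro-$\ell$ on $g_1,\dots,g_d$ with $d\ge1$, $t_i=g_i-1$, and $F$ is any continuous automorphism of $\pi$. Let $\lambda_1,\dots,\lambda_d$ be its eigenvalues on $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$. As $F$ acts invertibly on the lattice $\mathcal I/\mathcal I^2\cong\mathbb Z_\ell^d$, the $\lambda_i$ are $\ell$-adic units. Put $\lambda^w=\prod_j\lambda_{w_j}$. Since $\mathcal I^m/\mathcal I^{m+1}=(\mathcal I/\mathcal I^2)^{\otimes m}$, the eigenvalues of $F$ there are the $\lambda^w$, $|w|=m$. We assume that $F$ is diagonalizable on $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$.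

**Adapted coordinates.** Let $K\subset\overline{\mathbb Q}_\ell$ be a finite extension of $\mathbb Q_\ell$ containing all $\lambda_i$. A map that is diagonalizable over $\overline{\mathbb Q}_\ell$ and has its eigenvalues in $K$ is diagonalizable over $K$. So, after scaling, there is $P\in GL_d(K)$ with entries in $\mathcal O_K$ such that $T_i=\sum_jP_{ij}t_j$ satisfies $F(T_i)\equiv\lambda_iT_i\bmod\mathcal I^2$. Let $e\ge0$ be such that the entries of $P^{-1}$ have valuation $\ge-e$. Put $\mathcal A=K\langle\langle T_1,\dots,T_d\rangle\rangle=\varprojlim(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes K$, and let $(T)^n$ be the set of series of order $\ge n$. The series $F(t_j)=F(g_j)-1$ has coefficients in $\mathbb Z_\ell$, and $t^w$ is homogeneous of degree $|w|$ in $T$ with coefficients of valuation $\ge-e|w|$. As $|w|\le2(|w|-1)$ for $|w|\ge2$,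
$$F(T_i)=\lambda_iT_i+\sum_{|w|\ge2}f_{i,w}T^w,\qquad v(f_{i,w})\ge-e|w|\ge-2e(|w|-1).\tag{2}$$

We look for $T_i'=T_i+(\text{higher order})$ with $F(T_i')=\lambda_iT_i'$. Comparing coefficients of $T^w$ gives equations of the shape $(\lambda_i-\lambda^w)\cdot(\text{unknown})=(\text{something already known})$. There are two dangers.

*Resonances* are equalities $\lambda^w=\lambda_i$ with $|w|\ge2$. They do occur. If $Y$ is an elliptic curve minus two rational points, $\pi_Y$ has rank $3$ and the eigenvalues are $\alpha^{-1},\beta^{-1},q^{-1}$ with $\alpha\beta=q$ (see §7), so $\lambda_1\lambda_2=\lambda_3$. At a resonance the equation has no solution unless its right side vanishes. For an abstract automorphism it need not. Take $d=2$, $F(g_1)=g_1$, $F(g_2)=g_1g_2g_1^{-1}$. Then $F(t_2)=(1+t_1)t_2(1+t_1)^{-1}\equiv t_2+t_1t_2-t_2t_1$ modulo $\mathcal I^3$, so $F$ is the identity on $\mathcal I/\mathcal I^2$ but is unipotent and not the identity on level $3$. There it is not diagonalizable.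

*Small divisors* are differences $\lambda^w-\lambda_i\ne0$ of large valuation. They produce the denominators.

**The groups $G_s$.** To count denominators, for $s\ge0$ let $G_s$ be the set of continuous $K$-algebra endomorphisms $\Phi$ of $\mathcal A$ with
$$\Phi(T_i)=a_iT_i+\sum_{|w|\ge2}\varphi_{i,w}T^w,\qquad a_i\in\mathcal O_K^\times,\quad v(\varphi_{i,w})\ge-s(|w|-1).\tag{3}$$
Such a $\Phi$ is determined by the $\Phi(T_i)$, which may be prescribed freely in $(T)$. Clearly $G_s\subset G_{s'}$ for $s\le s'$. By (2), $F\in G_{2e}$. The weight $|w|-1$ in (3) is chosen so that the following holds.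

**Lemma 1.** (a) For $\Phi\in G_s$ and a word $u$,
$$v\big([\Phi(T^u)]_w\big)\ge-s(|w|-|u|)\ \text{ if }|w|\ge|u|,\qquad[\Phi(T^u)]_w=0\ \text{ if }|w|<|u|,\tag{4}$$
where $[\,\cdot\,]_w$ is the coefficient of $T^w$. For $|w|=|u|$ the coefficient is $a^u=\prod a_{u_j}$ if $w=u$ and $0$ otherwise. (b) $G_s$ is a group under composition, and its elements preserve each $(T)^n$.

*Proof.* (a) Let $m=|u|$. Then $[\Phi(T^u)]_w$ is the sum, over factorizations $w=w^1\cdots w^m$ into nonempty words, of the products of the coefficients of $T^{w^j}$ in $\Phi(T_{u_j})$. These have valuation $\ge-s(|w^j|-1)$, also when $|w^j|=1$. The exponents add up to $-s(|w|-m)$. If $|w|=m$ all $w^j$ are single letters, and only $w=u$ contributes.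

(b) *Composition.* Let $\Phi,\Psi\in G_s$ and $\Psi(T_i)=\sum_u\psi_{i,u}T^u$. Then $[\Phi\Psi(T_i)]_w=\sum_u\psi_{i,u}[\Phi(T^u)]_w$ has valuation $\ge\min_u\big(-s(|u|-1)-s(|w|-|u|)\big)=-s(|w|-1)$, and the linear part is diagonal with unit entries.

*Inverse.* By (a), $\Phi$ acts on $(T)^m/(T)^{m+1}$ by $T^u\mapsto a^uT^u$, so it is bijective on graded pieces, hence on $\mathcal A$. Let $\Psi=\Phi^{-1}$. Comparing coefficients in $\Phi\Psi(T_i)=T_i$ gives $\psi_{i,i}=a_i^{-1}$, $\psi_{i,j}=0$ for $j\ne i$, and for $|w|\ge2$
$$a^w\psi_{i,w}=-\sum_{|u|<|w|}\psi_{i,u}[\Phi(T^u)]_w .$$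
Since $v(a^w)=0$, induction on $|w|$ gives $v(\psi_{i,w})\ge\min_u\big(-s(|u|-1)-s(|w|-|u|)\big)=-s(|w|-1)$. $\square$

**Removing one degree at a time.** The natural procedure is this. Suppose $F$ has been conjugated to $F'\in G_s$ with $F'(T_i)\equiv\lambda_iT_i\bmod(T)^n$, and that there are no resonances. Remove the terms of degree exactly $n$ by conjugating with $Q(T_i)=T_i+\sum_{|w|=n}\frac{f'_{i,w}}{\lambda_i-\lambda^w}T^w$. With $c_n=\max_{i,\,|w|=n}v(\lambda^w-\lambda_i)$, the new coefficients have valuation $\ge-s(n-1)-c_n=-\big(s+\frac{c_n}{n-1}\big)(n-1)$. So one can only say that $Q\in G_{s+c_n/(n-1)}$. After all degrees, the estimate gives a finite $s$ only if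
$$\sum_{n\ge2}\frac{c_n}{n-1}<\infty .\tag{5}$$
This already fails for $\mathbb G_m$. There $d=1$, $\lambda=q^{-1}$ and $c_n=v(q^{-n}-q^{-1})=v(q^{n-1}-1)$. If $a$ is the order of $q$ modulo $\ell$, then $c_n\ge1$ whenever $a\mid n-1$, and the sum in (5) is at least $\sum_j\frac1{aj}=\infty$. By §3 the linearization of $\mathbb G_m$ exists with very small denominators; so it is the bookkeeping of this procedure that fails. It pays for each degree separately, at a price $c_n/(n-1)$ that need not be summable.

## 5. Doubling the degree: linearization for free groups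

The way out is Newton's method. If $F'(T_i)\equiv\lambda_iT_i$ up to degree $m$, then all degrees $m+1,\dots,2m$ can be removed in a single conjugation, because corrections in these degrees influence each other only in degree $>2m$. One pays once for the whole block, and the price is the worst small divisor of the block divided by $m$. With $m=2^k$ and divisors of logarithmic size, the prices are about $k/2^k$, which is summable.

**Theorem 2.** Let $\pi$ be a free pro-$\ell$ group of finite rank $d\ge1$, $F$ a continuous automorphism, $\lambda_1,\dots,\lambda_d$ its eigenvalues on $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$. Put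
$$\delta_k=\max\big(\{0\}\cup\{v(\lambda^w-\lambda_i):2\le|w|\le2^{k+1},\ 1\le i\le d,\ \lambda^w\ne\lambda_i\}\big).$$
Assume (i) $F$ is diagonalizable on $(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes\overline{\mathbb Q}_\ell$ for all $n$, and (ii) $\sum_k2^{-k}\delta_k<\infty$. Then there is $s\ge0$ such that for all $r>s$ the ring $\overline{\mathbb Q}_\ell[[\pi]]^{\le\ell^{-r}}$ contains eigenvectors whose span surjects onto every level. Condition (ii) holds if all $\lambda_i$ are algebraic over $\mathbb Q$. Condition (i) is necessary for the conclusion.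

The last sentence is immediate: if eigenvectors span a level, $F$ is diagonalizable there. For the rest we use the notation of §4. By (i) and since all $\lambda^w\in K$, $F$ is diagonalizable over $K$ on each $(\mathbb Z_\ell[[\pi]]/\mathcal I^n)\otimes K=\mathcal A/(T)^n$. Let $L\in G_0$ be given by $L(T_i)=\lambda_iT_i$. Put $s_0=2e$, $s_{k+1}=s_k+2^{-k}\delta_k$ and
$$s=\lim s_k=2e+\sum_k2^{-k}\delta_k<\infty .\tag{6}$$

**Lemma 2.** For each $k\ge0$ there is $H_k\in G_{s_k}$ with linear part the identity such that $F_k:=H_k^{-1}FH_k$ satisfies $F_k(T_i)\equiv\lambda_iT_i\bmod(T)^{2^k+1}$. Moreover one can choose them with $H_{k+1}(T_i)\equiv H_k(T_i)\bmod(T)^{2^k+1}$.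

*Proof.* For $k=0$ take $H_0=\mathrm{id}$; the congruence is (2). Given $H_k$, put $m=2^k$ and write $F_k(T_i)=\lambda_iT_i+f_i$, $f_i=\sum_{|w|>m}f_{i,w}T^w$, where the $f_{i,w}$ now denote the coefficients of $F_k$. Since $F\in G_{s_0}\subset G_{s_k}$ and $G_{s_k}$ is a group, $F_k\in G_{s_k}$, so $v(f_{i,w})\ge-s_k(|w|-1)$.

**Step 1: $F_k$ is diagonal on the block.** This is the reason why the degrees in the block do not interact. If $|w|>m$, replacing a letter $T_j$ of $T^w$ by $f_j$ raises the degree by at least $m$, hence to at least $2m+1$. So in $\mathcal A/(T)^{2m+1}$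
$$F_k(T^w)=\lambda^wT^w\qquad(|w|>m).\tag{7}$$

**Step 2: resonant terms vanish.** We show that if $m<|w|\le2m$ and $\lambda^w=\lambda_i$, then $f_{i,w}=0$. The map $H_k$ preserves $(T)^{2m+1}$, so on $\mathcal A/(T)^{2m+1}$ the map $F_k$ is conjugate to $F$, hence diagonalizable. In this quotient put
$$y=T_i+\sum_{m<|w|\le2m,\ \lambda^w\ne\lambda_i}\frac{f_{i,w}}{\lambda_i-\lambda^w}T^w .$$
By (7), $(F_k-\lambda_i)$ sends $T_i$ to $\sum_{m<|w|\le2m}f_{i,w}T^w$, and it sends the $w$-term of the sum to $-f_{i,w}T^w$. So $(F_k-\lambda_i)y=f_i^{\rm res}:=\sum_{m<|w|\le2m,\ \lambda^w=\lambda_i}f_{i,w}T^w$. Applying (7) again, $(F_k-\lambda_i)^2y=0$. For a diagonalizable map the kernels of $F_k-\lambda_i$ and of its square agree. So $f_i^{\rm res}=0$.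

**Step 3: remove the block.** The purpose is to reach congruence modulo $(T)^{2m+1}$ at small cost. Let $Q(T_i)=T_i+g_i$, $g_i=\sum_{m<|w|\le2m}g_{i,w}T^w$, with $g_{i,w}=f_{i,w}/(\lambda_i-\lambda^w)$ if $\lambda^w\ne\lambda_i$ and $g_{i,w}=0$ otherwise. (These $g_i$ are series, not the group generators.) Here $2\le|w|\le2^{k+1}$ and $|w|-1\ge m$, so
$$v(g_{i,w})\ge-s_k(|w|-1)-\delta_k\ge-\Big(s_k+\frac{\delta_k}m\Big)(|w|-1)=-s_{k+1}(|w|-1),$$
and $Q\in G_{s_{k+1}}$. Modulo $(T)^{2m+1}$, (7) gives
$$F_kQ(T_i)=\lambda_iT_i+f_i+\sum_w\lambda^wg_{i,w}T^w=\lambda_iT_i+\lambda_ig_i=QL(T_i).$$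
Indeed, $f_{i,w}+\lambda^wg_{i,w}=(\lambda_i-\lambda^w)g_{i,w}+\lambda^wg_{i,w}=\lambda_ig_{i,w}$ for non-resonant $w$, and for resonant $w$ both sides are $0$ by Step 2. Since $Q^{-1}$ preserves $(T)^{2m+1}$, $Q^{-1}F_kQ(T_i)\equiv\lambda_iT_i\bmod(T)^{2m+1}$. So $H_{k+1}=H_kQ\in G_{s_{k+1}}$ has the required property, and $H_{k+1}(T_i)-H_k(T_i)=H_k(g_i)\in(T)^{2^k+1}$. $\square$

**Passing to the limit.** We now build the eigenvectors. By Lemma 2, $H_k\to H$ coefficientwise (each coefficient stabilizes), and $H\in G_s$ because $s_k\le s$. From $FH_k(T_i)=H_kF_k(T_i)\equiv\lambda_iH_k(T_i)\bmod(T)^{2^k+1}$ we get $FH(T_i)=\lambda_iH(T_i)$, that is $FH=HL$. Put $T_i'=H(T_i)$ and $T'^w=H(T^w)$. Then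
$$F(T'^w)=HL(T^w)=\lambda^wT'^w.\tag{8}$$
By (4), the $T$-coefficients of $T'^u$ in degree $n$ have valuation $\ge-s(n-|u|)$. As the $T_i$ are linear forms in $t$ with coefficients in $\mathcal O_K$, the same bound holds for the $t$-coefficients. For $r>s$ and $|w|=n$ we get $v(a_w)+r|w|\ge(r-s)n+s|u|\to\infty$, so $T'^u\in\overline{\mathbb Q}_\ell[[\pi]]^{\le\ell^{-r}}$ by (1). Finally $H$ is an automorphism preserving each $(T)^n$, so the $T'^w$ with $|w|<n$ form a basis of level $n$.

**Algebraic eigenvalues give (ii).** Here we need that $\lambda^w$ cannot be too close to $\lambda_i$. We quote the following theorem (K. Yu, *p-adic logarithmic forms and group varieties II*, Acta Arith. 89 (1999); *III*, Forum Math. 19 (2007)).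

**Theorem (Yu).** Let $\alpha_1,\dots,\alpha_d$ be nonzero elements of a number field, units at a prime $\mathfrak p$. There is a constant $C$, depending only on the $\alpha_i$ and $\mathfrak p$, such that for all integers $b_i$ with $\prod\alpha_i^{b_i}\ne1$,
$$\mathrm{ord}_{\mathfrak p}\Big(\prod\alpha_i^{b_i}-1\Big)\le C\log\max(3,|b_1|,\dots,|b_d|).$$

Suppose the $\lambda_i$ are algebraic. Apply this to $\mathbb Q(\lambda_1,\dots,\lambda_d)\subset\overline{\mathbb Q}_\ell$ and the induced prime $\mathfrak p\mid\ell$, where the $\lambda_i$ are units. We have $v(\lambda^w-\lambda_i)=v(\lambda^w\lambda_i^{-1}-1)$, and $\lambda^w\lambda_i^{-1}$ is a product of powers of the $\lambda_j$ with exponents of absolute value $\le|w|$. So, after adjusting $C$ for the normalization, $v(\lambda^w-\lambda_i)\le C\log\max(3,|w|)$ whenever $\lambda^w\ne\lambda_i$. Hence $\delta_k=O(k+1)$ and $\sum2^{-k}\delta_k<\infty$. This completes the proof of Theorem 2. $\blacksquare$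

## 6. Reduction to affine, possibly singular, curves

Two things stand between Theorem 2 and Theorem 1: $\pi_X$ need not be free, and semisimplicity on all levels must be proved. We first make the group free by passing to a curve.

**Lemma 3.** Let $f:C\to X$ be a morphism of geometrically connected varieties over $k$, $c\in C(k)$, $f(c)=x$, with $H^1(X_{\bar k},\mathbb F_\ell)\to H^1(C_{\bar k},\mathbb F_\ell)$ injective. If the conclusion of Theorem 1 holds for $(C,c)$ with a given $r_0$, it holds for $(X,x)$ with the same $r_0$.

*Proof.* The map $\pi_C\to\pi_X$ is injective on $\mathrm{Hom}(-,\mathbb F_\ell)$. If its closed image were proper, it would lie in a maximal proper open subgroup. In a pro-$\ell$ group such a subgroup is normal of index $\ell$, so there would be a nonzero $\pi_X\to\mathbb F_\ell$ vanishing on the image, a contradiction. So $\pi_C\to\pi_X$ is surjective. It is $F$-equivariant because the sections from $c$ and $x=f(c)$ are compatible. Hence $\mathbb Z_\ell[[\pi_C]]/\mathcal I^n\to\mathbb Z_\ell[[\pi_X]]/\mathcal I^n$ is surjective for all $n$. It maps lattice into lattice,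 so $v_n$ does not decrease. Thus $R^r_C$ maps to $R_X^r$, eigenvectors map to eigenvectors or to $0$, and surjectivity onto levels is preserved. $\square$

**Lemma 4.** Assume $\pi_X\ne1$. There is a reduced, geometrically connected closed subscheme $C\subset X$, all of whose irreducible components are curves, containing $x$, with $H^1(X_{\bar k},\mathbb F_\ell)\hookrightarrow H^1(C_{\bar k},\mathbb F_\ell)$.

*Proof.* **Step 1: joining points by curves.** We show that any two distinct closed points $y,y'$ of a connected variety $Y$ over $\bar k$ lie on a connected closed subset of dimension $1$. Every irreducible component of $Y$ has positive dimension, for a component that is a single point is disjoint from the others and would be all of $Y$. Choose a chain of components $Y_1\ni y,\dots,Y_h\ni y'$ with points $z_i\in Y_i\cap Y_{i+1}$, and put $z_0=y$, $z_h=y'$. Two closed points of an irreducible variety of positive dimension lie on an irreducible closed curve (Mumford, *Abelian Varieties*, §6, Lemma). Join $z_{i-1}$ to $z_i$ inside $Y_i$ whenever they differ, and take the union.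

**Step 2: a curve that detects one class.** Let $0\ne\alpha\in H^1(X_{\bar k},\mathbb F_\ell)$, with connected $\mathbb Z/\ell$-torsor $Y_\alpha\to X_{\bar k}$. Pick $y\ne y'$ in $Y_\alpha$ over $x$, a connected closed $Z\subset Y_\alpha$ of dimension $1$ containing both, and let $C_\alpha$ be its image in $X_{\bar k}$, with reduced structure. It is closed of dimension $1$ because $Y_\alpha\to X_{\bar k}$ is finite; it is connected and contains $x$. Being connected, it has no component that is a point. If $Y_\alpha|_{C_\alpha}$ were trivial, it would be a disjoint union of copies of $C_\alpha$ and the connected set $Z$ would lie in one of them. That copy maps bijectively to $C_\alpha$, but $y\ne y'$ both lie over $x$. This is a contradiction, so $\alpha|_{C_\alpha}\ne0$.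

**Step 3: detecting all classes over $k$.** Let $C'$ be the union of the finitely many $C_\alpha$, $\alpha\ne0$; there is at least one because $\pi_X\ne1$. It is defined over a finite extension of $k$. The union of its Galois conjugates is Galois-stable and closed, so, as $k$ is perfect, it descends with its reduced structure to $C\subset X$. It is geometrically connected because all conjugates are connected and contain the rational point $x$. The composite $H^1(X_{\bar k},\mathbb F_\ell)\to H^1(C_{\bar k},\mathbb F_\ell)\to H^1(C',\mathbb F_\ell)$ is injective, so the first map is. $\square$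

**Lemma 5.** (a) Let $C$ be as in Lemma 4. Remove from $C$ finitely many closed points, each regular on $C$ (hence smooth, as $k$ is perfect) and different from $x$, at least one on each irreducible component. The result $C^\circ$ is affine, geometrically connected, contains $x$, and $H^1(C_{\bar k},\mathbb F_\ell)\hookrightarrow H^1(C^\circ_{\bar k},\mathbb F_\ell)$. (b) For every reduced, geometrically connected affine curve $C^\circ$ over $k$ with a rational point, $\pi_{C^\circ}$ is free pro-$\ell$ of finite rank.

*Proof.* (a) Such points exist, since regular points are dense and each component has infinitely many closed points. Over $\bar k$ at least one point is removed from each component, because the components of $C_{\bar k}$ over a given component of $C$ are conjugate. A smooth point lies on only one component, so no intersection point of components is removed. Each component stays irreducible after the removal, so connectedness persists. The normalization of $C^\circ$ is a disjoint union of non-proper regular curves, hence affine; so $C^\circ$ is affine by Chevalley's theorem. Now let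 a $\mathbb Z/\ell$-torsor $T\to C_{\bar k}$ have a section over $C^\circ_{\bar k}$. The local ring at a removed point is a discrete valuation ring, so the valuative criterion for the finite map $T\to C_{\bar k}$ extends the section over this local ring, hence over a neighborhood. It agrees with the given section on the overlap, because $T\to C_{\bar k}$ is separated and the overlap is reduced with the same generic point. So $T$ is trivial.

(b) By Artin vanishing, $H^2_{\acute et}(C^\circ_{\bar k},\mathbb F_\ell)=0$. Let $\widetilde C$ be the universal pro-$\ell$ cover of $C^\circ_{\bar k}$. We claim $H^1(\widetilde C,\mathbb F_\ell)=0$. A class comes from a $\mathbb Z/\ell$-torsor on some connected Galois $\ell$-cover. If that torsor is connected, it corresponds to open subgroups $N'\subset N\subset\pi_1(C^\circ_{\bar k})$ with $N$ normal of $\ell$-power index and $N'$ normal in $N$ of index $\ell$. The intersection of the conjugates of $N'$ has quotient in $N$ embedded in a product of copies of $\mathbb Z/\ell$, so the Galois closure again has an $\ell$-group, and the class dies on $\widetilde C$.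 By Hochschild–Serre, $H^2(\pi_{C^\circ},\mathbb F_\ell)$ injects into $H^2_{\acute et}(C^\circ_{\bar k},\mathbb F_\ell)=0$. A pro-$\ell$ group with vanishing $H^2(-,\mathbb F_\ell)$ is free (Serre, *Cohomologie galoisienne*, I.4.2). Its rank is $\dim H^1(C^\circ_{\bar k},\mathbb F_\ell)<\infty$. $\square$

**Why singular curves cannot be avoided.** Let $C_0$ be the pinched line: the affine curve with ring $\{f\in k[z]:f(0)=f(1)\}=k[u,zu]$, $u=z(z-1)$. Its normalization is $\nu:\mathbb A^1\to C_0$, which glues $0$ and $1$ to a point $s$. From $0\to\mathbb F_\ell\to\nu_*\mathbb F_\ell\to(\mathbb F_\ell)_s\to0$ and $H^1(\mathbb A^1_{\bar k},\mathbb F_\ell)=0$ we get $H^1(C_{0,\bar k},\mathbb F_\ell)\cong\mathbb F_\ell$, so $\pi_{C_0}\cong\mathbb Z_\ell$. A nonconstant map from a smooth connected curve to $C_0$ factors through $\mathbb A^1$, and so it kills this class. No smooth connected curve mapping to $C_0$ satisfies the hypothesis of Lemma 3.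

It remains to prove the following, which the next two sections do.

**Theorem 3.** Let $C/k$ be a reduced, geometrically connected affine curve (pure of dimension $1$) and $c\in C(k)$. Then $F$ is diagonalizable on $(\mathbb Z_\ell[[\pi_C]]/\mathcal I^n)\otimes\overline{\mathbb Q}_\ell$ for every $n$, and its eigenvalues on $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$ are algebraic over $\mathbb Q$.

**We may enlarge $k$.** Replacing $k$ by its extension of degree $m$ replaces $F$ by $F^m$. Suppose $F^m$ is diagonalizable with algebraic eigenvalues and squarefree minimal polynomial $g=\prod(x-\mu_i)$. As $F$ is invertible, all $\mu_i\ne0$. Then $F$ is killed by $g(x^m)=\prod(x^m-\mu_i)$, which is squarefree in characteristic $0$. So $F$ is diagonalizable with algebraic eigenvalues. We may therefore replace $k$ by finite extensions; $q$ is always the number of elements of the current $k$. Fix an embedding into $\mathbb C$ of the field of algebraic numbers in $\overline{\mathbb Q}_\ell$, so that we can speak of absolute values. Fix $n\ge2$ ($n=1$ is trivial).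

## 7. Path spaces, and semisimplicity for smooth affine curves

To treat singular curves we shall need to move between several base points.

**Definition 5 (path spaces).** For $Y/k$ geometrically connected and $a,b\in Y(k)$, let $\pi_Y(b,a)$ be the profinite set of isomorphisms $\mathrm{Fib}_a\to\mathrm{Fib}_b$ of fibre functors on pro-$\ell$ covers of $Y_{\bar k}$. It is a right torsor under $\pi_Y(a)=\pi_1^{\acute et,\ell}(Y_{\bar k},a)$. An element $\tau\in\mathrm{Gal}(\bar k/k)$ acts by $\gamma\mapsto s_b(\tau)\gamma s_a(\tau)^{-1}$, where $s_a,s_b$ are the sections given by $a,b$. Put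
$$P_n(b,a)=\overline{\mathbb Q}_\ell\otimes\mathbb Z_\ell[[\pi_Y(b,a)]]/\big(\mathbb Z_\ell[[\pi_Y(b,a)]]\,\mathcal I_a^n\big),\qquad A_n(a)=P_n(a,a).$$

The action makes sense: $s_b(\tau)\gamma s_a(\tau)^{-1}$ is a path on $Y$ lying over $1\in\mathrm{Gal}(\bar k/k)$, hence a path on $Y_{\bar k}$. The kernel of $\pi_1^{\acute et}(Y_{\bar k},a)\to\pi_Y(a)$ is characteristic, so everything descends to the pro-$\ell$ quotients. The action is compatible with composition, and for $a=b$ it is the conjugation action of Definition 1. $F$ denotes the action of the geometric Frobenius. So $A_n(a)$ is level $n$ with its Frobenius.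

We record the properties that we use.

1. For a path $\gamma\in\pi_Y(b,a)$ we have $\mathcal I_b\gamma=\gamma\mathcal I_a$. So composition $P_n(b',b)\times P_n(b,a)\to P_n(b',a)$ is well defined, and $P_n(b,a)=\gamma A_n(a)$ is free of rank one over $A_n(a)$.
2. The paths span $P_n(b,a)$. They span a dense $\mathbb Z_\ell$-submodule of a finitely generated $\mathbb Z_\ell$-module, and every submodule of such a module is closed.
3. The augmentation $\varepsilon:P_n(b,a)\to\overline{\mathbb Q}_\ell$ (each path $\mapsto1$) is multiplicative and $F$-invariant, and $\ker\varepsilon=\gamma\mathcal I=P_n\mathcal I$. An element with $\varepsilon\ne0$ is a path times an element of $A_n(a)$ outside the nilpotent ideal $\mathcal I=\ker\varepsilon$, hence is invertible, with inverse in $P_n(a,b)$.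
4. A morphism $f:Y\to Y'$ induces $f_*:P_n(b,a)\to P_n(f(b),f(a))$, compatible with composition, $\varepsilon$ and $F$.
5. Let $V$ be a rank-2 lisse sheaf on $Y_{\bar k}$, with coefficients in a finite extension $E/\mathbb Q_\ell$, that is an extension of two constant sheaves of rank $1$. Its monodromy lies in a compact subgroup of a unipotent group, which is pro-$\ell$, so it factors through $\pi_Y$. The ideal $\mathcal I^2$ acts as $0$, so as $n\ge2$, $P_n(b,a)$ acts by maps $V_a\otimes\overline{\mathbb Q}_\ell\to V_b\otimes\overline{\mathbb Q}_\ell$, compatibly with composition and pullback.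

**Example.** Let $Y=\mathbb G_m$, $a=1$, $b\in k^\times$. A path from $1$ to $b$ is a compatible system of $\ell^m$-th roots of $b$. Choose one, $\gamma$. Then $F(\gamma)=\gamma g^\kappa$ for some $\kappa\in\mathbb Z_\ell$, and in general $\kappa\ne0$. But $p=\gamma\exp(\xi\Lambda)$ with $\xi=\kappa/(1-q^{-1})$ is $F$-invariant: $F(p)=\gamma g^\kappa\exp(\xi q^{-1}\Lambda)=\gamma\exp((\kappa+\xi q^{-1})\Lambda)=p$. Also $\varepsilon(p)=1$. So a linear combination of paths can be $F$-invariant although the paths themselves are not.

**The weights of a smooth curve.** In the rest of this section $Y/k$ is a smooth, geometrically connected affine curve with smooth compactification $\bar Y$, all points (cusps) of $\bar Y\setminus Y$ are rational, and $a\in Y(k)$. For each cusp $D$ let $\gamma_D\in\pi_Y(a)$ be a topological generator of the image of an inertia group at $D$; as $\ell\ne p$, this image is a procyclic pro-$\ell$ group. There is an exact sequence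
$$0\to W\to H_1(Y):=\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell=\pi_Y^{ab}\otimes\overline{\mathbb Q}_\ell\to H_1(\bar Y)\to0,\tag{9}$$
with $W$ spanned by the $\gamma_D-1$. Indeed $\pi_Y\to\pi_{\bar Y}$ is surjective, and a homomorphism $\pi_Y\to\mathbb Z_\ell$ that kills all inertia factors through $\pi_{\bar Y}$; dualizing, the kernel is spanned by the $\gamma_D-1$.

We compute $F(\gamma_D)$. Let $\Pi=\pi_1^{\acute et}(Y,a)/\ker(\pi_1^{\acute et}(Y_{\bar k},a)\to\pi_Y(a))$ and let $\sigma\in\Pi$ be the image of the geometric Frobenius under $s_a$. As $D$ is rational, the decomposition group in $\Pi$ containing the chosen inertia group surjects onto $\mathrm{Gal}(\bar k/k)$. So $\sigma=\delta\tau$ with $\delta\in\pi_Y(a)$ and $\tau$ in that decomposition group over the geometric Frobenius. Decomposition groups act on tame $\ell$-inertia by the cyclotomic character, so $\tau\gamma_D\tau^{-1}=\gamma_D^{1/q}$. Hence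
$$F(\gamma_D)=\delta\gamma_D^{1/q}\delta^{-1}\quad\text{for some }\delta=\delta_D\in\pi_Y(a).\tag{10}$$
Modulo $\mathcal I^2$ this gives $F=q^{-1}$ on $W$. On $H_1(\bar Y)=V_\ell(\mathrm{Jac}\,\bar Y)\otimes\overline{\mathbb Q}_\ell$, $F$ is the inverse of the Frobenius endomorphism. So, by Weil, it is semisimple there with algebraic eigenvalues of absolute value $q^{-1/2}$. Multiplication makes $\mathcal I^m/\mathcal I^{m+1}\otimes\overline{\mathbb Q}_\ell$ an $F$-equivariant quotient of $H_1(Y)^{\otimes m}$, so
$$\text{the eigenvalues of }F\text{ on }\mathcal I^m/\mathcal I^{m+1}\otimes\overline{\mathbb Q}_\ell\text{ are algebraic, with absolute values in }[q^{-m},q^{-m/2}].\tag{11}$$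

For $\bar Y$ an elliptic curve and two cusps, $\pi_Y$ has rank $3$, so $\dim W=1$, and the eigenvalues are $\alpha^{-1},\beta^{-1},q^{-1}$ with $\alpha\beta=q$, as announced in §4.

Because of the resonances, (11) alone does not give semisimplicity. The idea is to produce genuine eigenvectors lifting a basis of $\mathcal I/\mathcal I^2$. In weight $-1$ absolute values suffice. In weight $-2$ they do not, and we use that inertia elements are special: by (10), $F(\gamma_D)$ is conjugate to a power of $\gamma_D$.

**Lemma 6 (canonical paths).** For $a,b\in Y(k)$ there is an $F$-invariant $p_{b,a}\in P_n(b,a)$ with $\varepsilon(p_{b,a})=1$.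

*Proof.* Choose a path $\gamma$. Then $F(\gamma z)=\gamma\delta'F(z)$ for $z\in A_n(a)$, with $\delta'=\gamma^{-1}F(\gamma)\in\pi_Y(a)\subset1+\mathcal I$. So $F$ acts on $P_n\mathcal I^m/P_n\mathcal I^{m+1}$ as on $\mathcal I^m/\mathcal I^{m+1}$. By (11), for $m\ge1$ all eigenvalues there have absolute value $<1$, so $1$ is not an eigenvalue of $F$ on $\ker\varepsilon$. On $P_n/\ker\varepsilon$, $F$ is the identity. Hence the generalized eigenspace of $F$ for the eigenvalue $1$ is a line mapping isomorphically to $P_n/\ker\varepsilon$. $F$ is the identity on this line; take the element with $\varepsilon=1$. $\square$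

**Lemma 7.** $A_n(a)$ is generated as an algebra by finitely many $F$-eigenvectors in $\mathcal I$ with algebraic eigenvalues, whose classes span $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$.

*Proof.* **Step 1: eigenvectors lifting $W$.** Let $N=\log\gamma_D\in A_n(a)$, a finite sum since $(\gamma_D-1)^n=0$. By (10), $F(N)=q^{-1}\delta N\delta^{-1}$. We twist away $\delta$. The linear map $z\mapsto F(z)\delta$ on $A_n(a)$ is the identity on $A_n/\mathcal I$, and on $\mathcal I^m/\mathcal I^{m+1}$ it acts as $F$, because $\delta\in1+\mathcal I$. As in Lemma 6 it has a fixed vector $u$ with $\varepsilon(u)=1$, that is $F(u)\delta=u$. Put $N_D'=uNu^{-1}$. Then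
$$F(N_D')=q^{-1}F(u)\delta N\delta^{-1}F(u)^{-1}=q^{-1}uNu^{-1}=q^{-1}N_D',$$
and $N_D'\equiv N\equiv\gamma_D-1\bmod\mathcal I^2$, because $u\in1+\mathcal I$ and $N\in\mathcal I$.

**Step 2: eigenvectors lifting $H_1(\bar Y)$.** Let $M\subset\mathcal I\subset A_n(a)$ be the sum of the generalized eigenspaces of $F$ with eigenvalues of absolute value $q^{-1/2}$. By (11), $\mathcal I^2$ has only eigenvalues of absolute value $\le q^{-1}$, so $M$ maps isomorphically to the corresponding part of $\mathcal I/\mathcal I^2$. By (9), and since $F=q^{-1}$ on $W$, that part maps isomorphically to $H_1(\bar Y)$, where $F$ is semisimple with algebraic eigenvalues. So $M$ has a basis of eigenvectors with algebraic eigenvalues.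

**Step 3: generation.** An eigenbasis of $M$ together with the $N_D'$ spans $\mathcal I/\mathcal I^2$. Products of $m$ of these elements then span $\mathcal I^m/\mathcal I^{m+1}$. As $\mathcal I$ is nilpotent in $A_n(a)$, these elements generate the algebra. $\square$

Since products of eigenvectors of an algebra automorphism are eigenvectors, Lemma 7 already gives Theorem 3 for $Y$.

## 8. Gluing along singular points: proof of Theorem 3

Let $C,c$ be as in Theorem 3, and let $\nu:\tilde C\to C$ be the normalization; it commutes with extension of the perfect field $k$. Let $S\subset C$ consist of the singular points and $c$. After a finite extension of $k$ we may assume that the components $C_j$ of $\tilde C$ are smooth and geometrically connected, and that $S$, $\nu^{-1}(S)$ and all cusps of the $C_j$ consist of rational points. Each $C_j$ is affine, being finite over $C$. Write $\nu_j=\nu|_{C_j}$. Each $C_j$ meets $\nu^{-1}(S)$: if $C$ has several components, connectedness forces a singular point on each; otherwise use $c$. Choose $a_j\in C_j\cap\nu^{-1}(S)$.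

**Step 1: the gluing graph.** We need to reach every component from $c$. Let $\Gamma$ be the graph with vertices $S\sqcup\{j\}$ and, for each $\tilde s\in\nu^{-1}(S)\cap C_j$, an edge joining $j$ and $\nu(\tilde s)$. It is connected. Otherwise its vertices split into two nonempty parts without edges between them. Each part contains some $j$, since every $s\in S$ has an edge. A point of $\nu(C_j)\cap\nu(C_{j'})$ with $j\ne j'$ is singular, so it lies in $S$ and is joined to both $j$ and $j'$, which are therefore in the same part. Hence the unions of the $\nu(C_j)$ over the two parts are disjoint nonempty closed sets covering $C$, a contradiction.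

**Step 2: invariant transport.** We carry everything to the base point $c$ without disturbing $F$. To the edge $\tilde s\in C_j$ attach $e_{\tilde s}=\nu_*(p_{\tilde s,a_j})\in P_n(\nu(\tilde s),\nu(a_j))$ with $p_{\tilde s,a_j}$ from Lemma 6. It is $F$-invariant with $\varepsilon=1$, hence invertible. Give the vertex $s\in S$ the point $s$ and the vertex $j$ the point $\nu(a_j)$. Composing the $e_{\tilde s}^{\pm1}$ along paths in $\Gamma$ starting at the vertex $c$, choose $F$-invariant $q_v\in P_n(\text{point of }v,\,c)$ with $\varepsilon(q_v)=1$ and $q_c=1$.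

**Step 3: the candidate generators.** Consider the following elements of $A_n(C,c)$, the algebra $A_n(c)$ for the curve $C$:

1. $q_j^{-1}\nu_*(u)q_j$, for $u$ in the eigenvector generators of $A_n(C_j,a_j)$ from Lemma 7;
2. $\ell_{\tilde s}=q_s^{-1}e_{\tilde s}q_j$, for $\tilde s\in\nu^{-1}(S)\cap C_j$, $s=\nu(\tilde s)$.

They are $F$-eigenvectors. Those of type 1 have $\varepsilon=0$ and the algebraic eigenvalue of $u$. Those of type 2 are loops through the graph; they have eigenvalue $1$ and $\varepsilon=1$.

**Example.** For the pinched line $C_0$ of §6 with $c=s$, we have $\tilde C=\mathbb A^1$ and $\pi_{\mathbb A^1}=1$, so there is nothing of type 1. The graph has two vertices and two edges, for $\tilde s=0$ and $\tilde s=1$. With $a_j=0$ and $q_j=e_0=1$, we get $\ell_0=1$, and $\ell_1$ is the image of the unique path on $\mathbb A^1$ from $0$ to $1$, which is a loop on $C_0$. By Lemma 8 below $\ell_1-1$ spans $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell=\pi_{C_0}\otimes\overline{\mathbb Q}_\ell$. So $F$ is the identity on $\pi_{C_0}\cong\mathbb Z_\ell$, and every element of $\overline{\mathbb Q}_\ell[[\pi_{C_0}]]$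 is an eigenvector.

**Lemma 8.** The elements of type 1 and the $\ell_{\tilde s}-1$ span $\mathcal I/\mathcal I^2\otimes\overline{\mathbb Q}_\ell$ for $C$.

*Proof.* **Step a: translate into a sheaf.** The idea is that a linear form killing all candidates gives a local system on $C$ that is trivial on each $C_j$ with trivial gluing, hence trivial. The finitely many elements $u$, $p_{\tilde s,a_j}$, $q_v^{\pm1}$, $e_{\tilde s}$ all lie in the $E$-forms of the $P_n$ for some finite extension $E/\mathbb Q_\ell$. If the lemma fails, there is a nonzero $E$-linear form on $\mathcal I/\mathcal I^2\otimes E=\pi_C^{ab}\otimes E$ killing the elements in question. It is a nonzero continuous homomorphism $\varphi:\pi_C\to E$, where $\varphi(\gamma-1)=\varphi(\gamma)$. Its image is compact, so after scaling $\varphi(\pi_C)\subset\mathcal O_E$. Let $V_0$ be the lisse $\mathcal O_E$-sheaf of rank $2$ on $C_{\bar k}$ with monodromy $\gamma\mapsto\begin{pmatrix}1&\varphi(\gamma)\\0&1\end{pmatrix}$ on $V_{0,c}=\mathcal O_E^2$, and $V=V_0\otimes E$. By linearity, $z\in A_n(C,c)$ (over $E$) acts on $V_c$ as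
$$\varepsilon(z)+\varphi(z-\varepsilon(z))\begin{pmatrix}0&1\\0&0\end{pmatrix}.\tag{12}$$

**Step b: $\nu_j^*V_0$ is constant.** By (12) every element of type 1 acts as $0$ on $V_c$. As $q_j$ is invertible, every generator $u$ of $A_n(C_j,a_j)$ acts as $0$ on $(\nu_j^*V)_{a_j}=V_{\nu(a_j)}$. These $u$ span $\mathcal I/\mathcal I^2$ of $C_j$, and $\mathcal I^2$ acts as $0$. So $\mathcal I$ acts as $0$, $\pi_{C_j}$ acts trivially, and $\nu_j^*V_0$ is constant. All paths on $C_j$ from $a_j$ to $\tilde s$ then act by the same map, the identification $(\nu_j^*V)_{a_j}\cong(\nu_j^*V)_{\tilde s}$ through global sections. The element $p_{\tilde s,a_j}$ is a linear combination of such paths with coefficient sum $\varepsilon=1$, so $e_{\tilde s}$ acts by this identification too.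

**Step c: the gluing is trivial.** By (12), every $\ell_{\tilde s}$ acts as the identity on $V_c$. Let $v\in V_c$. After multiplication by a power of $\ell$ we may assume $v\in V_{0,c}$, and that all $q_jv$, $q_sv$ lie in $V_{0,\nu(a_j)}$, $V_{0,s}$. Let $\sigma_j$ be the global section of $\nu_j^*V_0$ with value $q_jv$ at $a_j$. Its value at $\tilde s\in C_j$ over $s$ is
$$e_{\tilde s}q_jv=q_s\ell_{\tilde s}v=q_sv,\tag{13}$$
which depends only on $s$.

**Step d: descend to $C$.** Fix $N\ge1$ and put $V_N=V_0/\ell^N$. As $\nu$ is finite, the stalk of $\nu_*\nu^*V_N$ at a geometric point $y$ is $\prod_{\tilde y\mapsto y}V_{N,y}$, and $V_N\to\nu_*\nu^*V_N$ is the diagonal on stalks. It is injective since $\nu$ is surjective. It is bijective on stalks at $y\notin S$, because there $C$ is regular and $\nu$ is an isomorphism. The section $(\sigma_j\bmod\ell^N)_j$ of $\nu_*\nu^*V_N$ has its germ in $V_N$ at every $y\notin S$. At $y=s\in S$ the germ is the family of its values at the points over $s$, and by (13) these are all $q_sv$, so the germ again lies in the diagonal. A section of a sheaf all of whose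 germs lie in a subsheaf is a section of the subsheaf. So we have a global section of $V_N$ over $C_{\bar k}$, with value $q_cv=v$ at $c$. Therefore $\pi_C$ fixes $v$ modulo $\ell^N$. This holds for all $N$, so $\pi_C$ fixes $v$. As $v$ was arbitrary up to scaling, $\varphi=0$, a contradiction. $\square$

**Proof of Theorem 3.** Since $\mathcal I$ is nilpotent in $A_n(C,c)$, Lemma 8 implies, as in Step 3 of Lemma 7, that the elements of types 1 and 2 generate $A_n(C,c)$ as an algebra. $F$ is an algebra automorphism, so monomials in these eigenvectors are eigenvectors, and they span $A_n(C,c)$. Thus $F$ is diagonalizable. By Lemma 8 its eigenvalues on $\mathcal I/\mathcal I^2$ lie among $1$, $q^{-1}$ and the eigenvalues on the $H_1(\bar C_j)$, where $\bar C_j$ is the smooth compactification of $C_j$; all are algebraic. $\blacksquare$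

**Proof of Theorem 1.** If $\pi_X=1$, then $R_X^r=\overline{\mathbb Q}_\ell$ is spanned by the eigenvector $1$, and $r_0=0$ works. Otherwise let $C\subset X$ be as in Lemma 4 and $C^\circ\subset C$ as in Lemma 5. The map $H^1(X_{\bar k},\mathbb F_\ell)\to H^1(C^\circ_{\bar k},\mathbb F_\ell)$ is injective with nonzero source, so $\pi_{C^\circ}\ne1$ is free pro-$\ell$ of finite rank $d\ge1$. By Theorem 3, condition (i) of Theorem 2 holds for $(C^\circ,x)$ and the $\lambda_i$ are algebraic, so (ii) holds as well. Theorem 2 gives the conclusion for $(C^\circ,x)$ with $r_0=s=2e+\sum_k2^{-k}\delta_k$ from (6), and Lemma 3 transports it to $(X,x)$. So Theorem 1 holds, and Conjecture 6 is true. $\blacksquare$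

## 9. Density for the topology of $w_r$, and the threshold $1/(\ell-1)$ for $\mathbb G_m$

The inverse limit topology looks at one level at a time. A topology that sees all levels at once is defined by
$$w_r(y)=\inf_{n\ge1}\big(v_n(\pi_n(y))+rn\big)\qquad(y\in R_X^r),$$
with neighborhoods $\{w_r\ge B\}$ of $0$. It is finer than the inverse limit topology for $\ell$-adic levels, since $w_r(y)\ge B$ implies $v_n(\pi_n(y))\ge B-rn$. For example, for $\pi=\mathbb Z_\ell$ and $y=t^j$ we get $w_r(t^j)=r(j+1)$. The following is a supplement, not needed for the conjecture.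

**Theorem 4.** If moreover $(\star)$ holds, then for every $r>r_0$ the span of the eigenvectors of Theorem 1 is dense in $R_X^r$ even for the finer topology defined by $w_r$. For $X=\mathbb G_m$ (any $k$, $x=1$) the span of all eigenvectors is dense for the inverse limit topology for every $r>0$. It is dense for $w_r$ if and only if $r>\frac1{\ell-1}$.

*Proof of density for $w_r$.* If $\pi_X=1$ there is nothing to prove. Otherwise keep $C^\circ\to X$, $t_i,T_i,T_i',H$ and $s=r_0$ as above, and let $r>s$.

**Step 1: $w_r$ on $R^r_{C^\circ}$.** For $y=\sum a_wt^w$ we have $v_n(\pi_n(y))=\min_{|w|<n}v(a_w)$. Taking for each $w$ the smallest possible $n=|w|+1$ gives $w_r(y)=\inf_w\big(v(a_w)+r(|w|+1)\big)$. Since the coefficient of a product at $w$ is a sum over factorizations of $w$, $(w_r-r)(yz)\ge(w_r-r)(y)+(w_r-r)(z)$. In particular multiplication is continuous for $w_r$.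

**Step 2: polynomials lie in the closure.** Let $\bar U$ be the $w_r$-closure in $R^r_{C^\circ}$ of the span of the $T'^u$. As $T'^uT'^{u'}=T'^{uu'}$, Step 1 shows that $\bar U$ is a subalgebra, and it contains $1$. By Lemma 1, $H^{-1}\in G_s$. Write $H^{-1}(T_i)=\sum_u\psi_{i,u}T^u$ with $v(\psi_{i,u})\ge-s(|u|-1)$. Applying $H$, $T_i=\sum_u\psi_{i,u}T'^u$. By (4) and integrality of $T$ in $t$, the $t$-coefficients of $\psi_{i,u}T'^u$ in degree $N\ge|u|$ have valuation $\ge-s(|u|-1)-s(N-|u|)=-s(N-1)$. So
$$w_r(\psi_{i,u}T'^u)\ge\inf_{N\ge|u|}\big((r-s)N+s+r\big)=(r-s)|u|+s+r\to\infty,$$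
and the partial sums converge to $T_i$ for $w_r$. Thus $T_i\in\bar U$, and $\bar U$ contains all polynomials in the $T_i$, that is, all polynomials in the $t_i$.

**Step 3: descend to $X$, using $(\star)$.** For each $m$ the images of the words $t^w$ with $|w|=m$ span the finitely generated free $\mathbb Z_\ell$-module $\mathcal I_X^m/\mathcal I_X^{m+1}$. By Nakayama's lemma some of them form a basis; call these words $b$, with $\deg b=m$. Those of degree $<n$ give a $\mathbb Z_\ell$-basis of $\mathbb Z_\ell[[\pi_X]]/\mathcal I_X^n$. So each $y\in\overline{\mathbb Q}_\ell[[\pi_X]]$ is uniquely $\sum a_bb$ with $v_n(\pi_n(y))=\min_{\deg b<n}v(a_b)$. As in (1), $y\in R_X^r$ if and only if $v(a_b)+r\deg b\to\infty$. As in Step 1, $w_r(y)=\inf_b\big(v(a_b)+r(\deg b+1)\big)$, so the truncations $\sum_{\deg b<N}a_bb$ converge to $y$ for $w_r$. Each truncation is the image of a polynomial in $t$, which lies in $\bar U$, and $R^r_{C^\circ}\to R^r_X$ does not decrease $w_r$. Hence the images of the $T'^u$ span a $w_r$-dense subspace of $R_X^r$. $\square$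

*Proof for $\mathbb G_m$.* Keep $\Lambda=\log(1+t)$ from §3. Since $\overline{\mathbb Q}_\ell[[t]]=\overline{\mathbb Q}_\ell[[\Lambda]]$, $F(\Lambda^j)=q^{-j}\Lambda^j$, and the $q^{-j}$ are distinct, the eigenvectors are exactly the nonzero multiples of the $\Lambda^j$, $j\ge0$. By §3 they lie in $R^r$ for every $r>0$ and span each level, so their span is dense for the inverse limit topology for every $r>0$.

**Step 1: the case $r>\frac1{\ell-1}$.** We check that Step 2 of the preceding proof applies. By Legendre's formula $v(n)\le v(n!)\le\frac{n-1}{\ell-1}$, so the substitution $t\mapsto\Lambda=\sum_{n\ge1}(-1)^{n-1}t^n/n$ lies in $G_s$ with $s=\frac1{\ell-1}$. With $T=t$, $T'=\Lambda$, $H(t)=\Lambda$, the argument shows that every polynomial in $t$ is in the $w_r$-closure of the span of the $\Lambda^j$. Polynomials are $w_r$-dense by truncation, so the span of the $\Lambda^j$ is $w_r$-dense.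

**Step 2: the case $0<r\le\frac1{\ell-1}$.** We exhibit a continuous functional that kills all eigenvectors. Let $\zeta$ be a primitive $\ell$-th root of unity, so $v(\zeta-1)=\frac1{\ell-1}\ge r$. By (1), every $y=\sum a_nt^n\in R^r$ converges at $t=\zeta-1$ in the completion $\mathbb C_\ell$ of $\overline{\mathbb Q}_\ell$, and evaluation is a ring homomorphism. The linear functional $y\mapsto y(\zeta-1)-y(0)$ satisfies
$$v\big(y(\zeta-1)-y(0)\big)\ge\inf_{n\ge1}\big(v(a_n)+rn\big)\ge w_r(y)-r,$$
so it is $w_r$-continuous. It kills $1$, and it kills $\Lambda^j$ for $j\ge1$ because $\log\zeta=\frac1\ell\log\zeta^\ell=0=\log1$. But it maps $t$ to $\zeta-1\ne0$. So the span of all eigenvectors is not $w_r$-dense. $\blacksquare$
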